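\title{Neither $3$-permutability nor $4$-permutability is join-prime}

\begin{abstract}
For $n=3$ and $n=4$ we define, by finitely many identities, a variety $\mathcal V_n$ that is not $n$-permutable although its join with any variety that has a majority term is $n$-permutable. The variety defined by a single majority operation is not $k$-permutable for any $k\ge 2$. Hence $n$-permutability is not join-prime in the lattice of interpretability types of varieties for $n=3$ and $n=4$, and, with the known result for $n\ge 5$, it is not join-prime for any $n\ge 3$.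
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{variety} is the class of all algebras of a fixed signature that satisfy a given set of identities. A \emph{congruence} of an algebra is an equivalence relation preserved by all its operations. For relations $R,S$ let $R\circ S$ consist of the pairs $(a,c)$ with $(a,b)\in R$ and $(b,c)\in S$ for some $b$, and write $\alpha\circ_n\beta=\alpha\circ\beta\circ\alpha\circ\cdots$ for the alternating product with $n$ factors. For $n\ge 2$, a variety $\mathcal V$ is \emph{$n$-permutable} if $\alpha\circ_n\beta=\beta\circ_n\alpha$ for all congruences $\alpha,\beta$ of all algebras in $\mathcal V$.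

The number $n$ measures how quickly joins of congruences are reached. The join $\alpha\vee\beta$ is the union of the increasing chain $\alpha\circ_1\beta\subseteq\alpha\circ_2\beta\subseteq\cdots$. If $\alpha\circ_n\beta=\beta\circ_n\alpha$, then
\[
\alpha\circ_{n+1}\beta=\alpha\circ(\beta\circ_n\alpha)=\alpha\circ(\alpha\circ_n\beta)=\alpha\circ_n\beta ,
\]
and the same holds with $\alpha$ and $\beta$ exchanged. So $n$-permutability implies $(n+1)$-permutability, and the chain is constant from its $n$-th member on.

Varieties of different signatures are compared as follows. We say that $\mathcal V$ \emph{interprets in} $\mathcal W$ if every operation symbol of $\mathcal V$ can be assigned a term of $\mathcal W$ of the same arity in such a way that every identity of $\mathcal V$ becomes an identity of $\mathcal W$. For example, let $\mathcal M$ be the variety with one ternary symbol $m$ and the identities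
\[
m(x,x,y)\approx m(x,y,x)\approx m(y,x,x)\approx x .
\]
A term satisfying these identities is a \emph{majority term}, and $\mathcal M$ interprets in $\mathcal W$ exactly when $\mathcal W$ has one. The \emph{interpretability types} are the classes of varieties that interpret in each other; ordered by interpretability, they form a lattice. The join $\mathcal V\vee\mathcal W$ is the type of the variety whose signature is the disjoint union of the two signatures and whose defining identities are those of $\mathcal V$ together with those of $\mathcal W$. A model of $\mathcal V\vee\mathcal W$ is thus a set that carries a $\mathcal V$-structure and a $\mathcal W$-structure, with no identity linking the two.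

The $n$-permutable varieties form a filter in this lattice. We call $n$-permutability \emph{join-prime} if, whenever $\mathcal V\vee\mathcal W$ is $n$-permutable, $\mathcal V$ or $\mathcal W$ is $n$-permutable. There is a reason to expect this. Suppose that $\mathbf A\in\mathcal V$ and $\mathbf B\in\mathcal W$ have the same underlying set and two common congruences $\alpha,\beta$ with $\alpha\circ_n\beta\ne\beta\circ_n\alpha$. This set with both structures is a model of the join in which $\alpha$ and $\beta$ are still congruences, so the join is not $n$-permutable. Since nothing connects the two signatures, one may hope that a failure in $\mathcal V$ and a failure in $\mathcal W$ can always be brought onto a common set. The hope looks best for small $n$: by Theorem~\ref{thm:HM} below, $n$-permutability is witnessed by $n-1$ ternary terms, and two or three terms leave the two signatures little room to cooperate.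

For $n\ge5$ the hope is false: $n$-permutability is not join-prime \cite[Corollary~3.5]{NP}. The cases $n=3$ and $n=4$ are left open in \cite{NP}. A counterexample for one value of $n$ is not automatically a counterexample for another, because lowering $n$ may destroy the permutability of the join and raising $n$ may make one of the factors permutable. The problem is therefore to decide, for $n=3$ and for $n=4$, whether $n$-permutability is join-prime. In both cases it is not.

\begin{theorem}\label{thm:main}
Let $n\in\{3,4\}$, and let $\mathcal V_3$ and $\mathcal V_4$ be the varieties of Definitions~\ref{def:V3} and~\ref{def:V4}.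
\begin{enumerate}
\item[(1)] $\mathcal V_n\vee\mathcal W$ is $n$-permutable for every variety $\mathcal W$ with a majority term.
\item[(2)] $\mathcal V_n$ is not $n$-permutable.
\item[(3)] $\mathcal M$, and also the variety of distributive lattices, is not $k$-permutable for any $k\ge2$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
For $n=3$ and $n=4$, $n$-permutability is not join-prime in the lattice of interpretability types of varieties. Together with \cite[Corollary~3.5]{NP}, it is not join-prime for any $n\ge3$.
\end{corollary}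

\begin{proof}
For $n\in\{3,4\}$ the join $\mathcal V_n\vee\mathcal M$ is $n$-permutable, while neither $\mathcal V_n$ nor $\mathcal M$ is.
\end{proof}

Parts (3) and (1) are short and are proved in Sections~\ref{sec:steps} and~\ref{sec:interp}. They rest on one property of a majority term: it places an element between two upper and two lower elements. The identities of $\mathcal V_n$ are written so that such an element is all that is missing for $n$-permutability. Part (2) is the main work, since it requires models of $\mathcal V_n$ in which no such element exists. Section~\ref{sec:names} builds the elements of these models and works out the smallest case by hand; Sections~\ref{sec:three} and~\ref{sec:four} treat $n=3$ and $n=4$.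

\section{Steps and ladders}\label{sec:steps}

We use the following characterization of $n$-permutability by terms.

\begin{theorem}[Hagemann--Mitschke, 1973]\label{thm:HM}
A variety is $n$-permutable if and only if it has ternary terms $p_1,\dots,p_{n-1}$ with
\[
x\approx p_1(x,y,y),\qquad p_i(x,x,y)\approx p_{i+1}(x,y,y)\quad(1\le i<n-1),\qquad p_{n-1}(x,x,y)\approx y .
\]
\end{theorem}

For instance, groups are $2$-permutable by the term $p_1(x,y,z)=xy^{-1}z$. An interpretation of $\mathcal V$ in $\mathcal W$ carries terms $p_i$ of $\mathcal V$ to such terms of $\mathcal W$, so $n$-permutability passes upward in the lattice and depends only on the interpretability type.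

It is convenient to read the theorem as a statement about walks. Fix a variety $\mathcal V$. For terms $s,t$ in the variables $x,y$ write $s\rightsquigarrow t$, and speak of a \emph{step} from $s$ to $t$, if some ternary term $p$, the \emph{witness}, satisfies
\[
p(x,y,y)\approx s\qquad\text{and}\qquad p(x,x,y)\approx t\qquad\text{in }\mathcal V .
\]
With $s_0=x$ and $s_i=p_i(x,x,y)$, Theorem~\ref{thm:HM} says that $\mathcal V$ is $n$-permutable if and only if there is a walk of $n-1$ steps
\begin{equation}\label{eq:walk}
x\approx s_0\rightsquigarrow s_1\rightsquigarrow\cdots\rightsquigarrow s_{n-1}\approx y .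
\end{equation}

\begin{lemma}\label{lem:steps}
In every variety:
\begin{enumerate}
\item[(a)] $s\rightsquigarrow s$ for every term $s$ in $x,y$;
\item[(b)] $y\rightsquigarrow x$;
\item[(c)] if $f$ is a $k$-ary term and $s_j\rightsquigarrow t_j$ for $j=1,\dots,k$, then $f(s_1,\dots,s_k)\rightsquigarrow f(t_1,\dots,t_k)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The witnesses are $s(x,z)$ in (a), the middle variable in (b), and $f(p_1,\dots,p_k)$ in (c), where $p_j$ witnesses $s_j\rightsquigarrow t_j$.
\end{proof}

So the step from $y$ to $x$ is free, and $n$-permutability is the ability to walk back in $n-1$ steps. To show that one cannot walk back, we evaluate the walk in a sequence of algebras, moving to the next algebra at each step. For algebras $\mathbf A,\mathbf B$ of the same signature, a relation $R\subseteq A\times B$ is \emph{compatible} if it is a subalgebra of $\mathbf A\times\mathbf B$: every operation, and hence every term, sends componentwise $R$-related tuples to $R$-related values. We also say that the operations \emph{preserve} $R$. The converse $R^{-1}$ of a compatible relation is compatible.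

\begin{lemma}[Ladder Lemma]\label{lem:ladder}
Let $\mathbf A_0,\dots,\mathbf A_{n-1}\in\mathcal V$, let $R_i\subseteq A_i\times A_{i+1}$ $(0\le i<n-1)$ be compatible relations, and let $a_i,b_i\in A_i$ satisfy
\[
(a_i,a_{i+1}),\ (b_i,a_{i+1}),\ (b_i,b_{i+1})\in R_i\qquad(0\le i<n-1).
\]
If $(a_0,b_{n-1})\notin R_0\circ\cdots\circ R_{n-2}$, then $\mathcal V$ is not $n$-permutable.
\end{lemma}

\begin{proof}
Suppose that there is a walk \eqref{eq:walk}, and let $p$ witness $s_i\rightsquigarrow s_{i+1}$. The triples $(a_i,b_i,b_i)$ and $(a_{i+1},a_{i+1},b_{i+1})$ are componentwise $R_i$-related by hypothesis, so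
\[
s_i(a_i,b_i)=p(a_i,b_i,b_i)\ \mathrel{R_i}\ p(a_{i+1},a_{i+1},b_{i+1})=s_{i+1}(a_{i+1},b_{i+1}).
\]
Chaining these relations for $i=0,\dots,n-2$ connects $s_0(a_0,b_0)=a_0$ to $s_{n-1}(a_{n-1},b_{n-1})=b_{n-1}$, a contradiction.
\end{proof}

We call the data of the lemma a \emph{ladder}: the $a_i$ form one rail, the $b_i$ form the other, every rung leads from the $b$-rail to the $a$-rail, and no path leads from $a_0$ to $b_{n-1}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
The set $\{0,1\}$ with the operation $(x\wedge y)\vee(y\wedge z)\vee(x\wedge z)$ belongs to $\mathcal M$, and this operation preserves the order. Apply Lemma~\ref{lem:ladder} with $k$ copies of this algebra, with every $R_i$ equal to ${\ge}=\{(0,0),(1,0),(1,1)\}$, and with $a_i=0$, $b_i=1$. The product of the $R_i$ is again $\ge$, which does not contain $(0,1)$. The lattice operations $\wedge,\vee$ also preserve the order, so the same ladder works for the two-element lattice.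
\end{proof}

This ladder shows the hope of the introduction at work: if $\mathcal V$ and $\mathcal W$ both have a model on $\{0,1\}$ with order-preserving operations, then so does $\mathcal V\vee\mathcal W$, and the join is not $k$-permutable for any $k$. A counterexample needs a variety whose ladders cannot be shared with $\mathcal M$.

\section{Interpolation and the varieties $\mathcal V_3$ and $\mathcal V_4$}\label{sec:interp}

A majority term gives no walk from $x$ to $y$ on its own. What it can add to another variety is the following.

\begin{lemma}[Interpolation]\label{lem:interp}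
Let $m$ be a majority term of a variety, and let $r_1,r_2,q_1,q_2$ be terms in $x,y$ with $r_i\rightsquigarrow q_k$ for all $i,k\in\{1,2\}$. Then $c=m(q_1,q_2,r_1)$ satisfies $r_i\rightsquigarrow c\rightsquigarrow q_k$ for all $i,k$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:steps}(a),(c) and the majority identities,
\[
r_i\approx m(r_i,r_i,r_1)\rightsquigarrow m(q_1,q_2,r_1)=c,\qquad c=m(q_1,q_2,r_1)\rightsquigarrow m(q_1,q_2,q_k)\approx q_k .\qedhere
\]
\end{proof}

We call $c$ an \emph{interpolant}. We now write down varieties that contain such a configuration $r_i\rightsquigarrow q_k$ and in which an interpolant would complete a walk from $x$ to $y$. The four steps need four witnesses, so we take ternary symbols $T_{11},T_{12},T_{21},T_{22}$. They witness $r_i\rightsquigarrow q_k$ for some terms $r_i,q_k$ exactly when $T_{ik}(x,y,y)$ does not depend on $k$ and $T_{ik}(x,x,y)$ does not depend on $i$. These are the four identities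
\begin{equation}\tag{T}\label{eq:T}
T_{i1}(x,y,y)\approx T_{i2}(x,y,y)\quad(i=1,2),\qquad T_{1k}(x,x,y)\approx T_{2k}(x,x,y)\quad(k=1,2).
\end{equation}
From now on $r_i(x,y)=T_{i1}(x,y,y)$ and $q_k(x,y)=T_{1k}(x,x,y)$.

\begin{definition}\label{def:V3}
The variety $\mathcal V_3$ has the symbols $T_{ik}$ and binary symbols $e,g$. Its identities are \eqref{eq:T} and
\begin{align}
e(r_1(x,y),r_2(x,y))&\approx x,\tag{3a}\label{eq:3a}\\
e(z,z)&\approx g(z,z),\tag{3b}\label{eq:3b}\\
g(q_1(x,y),q_2(x,y))&\approx y.\tag{3c}\label{eq:3c}
\end{align}
\end{definition}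

Thus $e$ recovers $x$ from the upper pair, $g$ recovers $y$ from the lower pair, and the two agree when they are given one element twice.

\begin{definition}\label{def:V4}
The variety $\mathcal V_4$ has the symbols $T_{ik}$, $5$-ary symbols $E,H$ and a $4$-ary symbol $G$. Its identities are \eqref{eq:T} and
\begin{align}
E(x,y,y,r_1(x,y),r_2(x,y))&\approx x,\tag{4a}\label{eq:4a}\\
E(x,x,y,w,w)&\approx G(x,y,y,w),\tag{4b}\label{eq:4b}\\
G(x,x,y,w)&\approx H(x,y,y,w,w),\tag{4c}\label{eq:4c}\\
H(x,x,y,q_1(x,y),q_2(x,y))&\approx y.\tag{4d}\label{eq:4d}
\end{align}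
\end{definition}

These identities have the shape of Theorem~\ref{thm:HM} for $n=4$ in the first three arguments, with additional arguments that must be filled in correctly.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $m$ be a majority term of $\mathcal W$. It is a majority term of $\mathcal V_n\vee\mathcal W$, and in this variety $T_{ik}$ witnesses $r_i\rightsquigarrow q_k$. Let $c$ be the interpolant of Lemma~\ref{lem:interp}. For $n=3$, Lemma~\ref{lem:steps}(c) gives a walk of two steps,
\[
x\approx e(r_1,r_2)\rightsquigarrow e(c,c)\approx g(c,c)\rightsquigarrow g(q_1,q_2)\approx y .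
\]
For $n=4$ we also use $x\rightsquigarrow x$, $y\rightsquigarrow x$, $y\rightsquigarrow y$ in the first three arguments and $c\rightsquigarrow c$ in the last argument of $G$, and obtain a walk of three steps,
\begin{align*}
x\approx E(x,y,y,r_1,r_2)&\rightsquigarrow E(x,x,y,c,c)\approx G(x,y,y,c)\\
&\rightsquigarrow G(x,x,y,c)\approx H(x,y,y,c,c)\\
&\rightsquigarrow H(x,x,y,q_1,q_2)\approx y .\qedhere
\end{align*}
\end{proof}

Unwinding the witnesses, put $U_i=m(T_{i1},T_{i2},r_1(x,z))$ and $W_k=m(q_1(x,z),q_2(x,z),T_{1k})$ with each $T$ evaluated at $(x,y,z)$. The Hagemann--Mitschke terms are $e(U_1,U_2)$, $g(W_1,W_2)$ for $n=3$, and $E(x,y,z,U_1,U_2)$, $G(x,y,z,c(x,z))$, $H(x,y,z,W_1,W_2)$ for $n=4$. One step leads to the interpolant and another leads away from it, so this mechanism says nothing about $n=2$.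

The majority term is used only to produce $c$, and part (2) of the theorem says that it cannot be dispensed with. In $\mathcal V_3$ alone one can start with $x\approx e(r_1,r_2)\rightsquigarrow e(q_1,q_1)$ and finish with $g(r_1,r_1)\rightsquigarrow g(q_1,q_2)\approx y$. But the step that \eqref{eq:T} provides between the two middle terms is $g(r_1,r_1)\approx e(r_1,r_1)\rightsquigarrow e(q_1,q_1)$, and it points the wrong way. This makes (2) plausible without proving it, since all terms must be excluded; for that we build ladders.

\begin{remark}\label{rem:V4V3}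
The variety $\mathcal V_4$ interprets in $\mathcal V_3$: keep the $T_{ik}$ and take $E(x,y,z,u,v)=e(u,v)$, $G(x,y,z,w)=e(w,w)$, $H(x,y,z,u,v)=g(u,v)$. Then \eqref{eq:4a}, \eqref{eq:4c}, \eqref{eq:4d} become \eqref{eq:3a}, \eqref{eq:3b}, \eqref{eq:3c}, and \eqref{eq:4b} becomes trivial. So $\mathcal V_4$ is a weakening of $\mathcal V_3$. The weakening costs one more step in the join; Section~\ref{sec:four} shows what it buys.
\end{remark}

\section{Names and levels}\label{sec:names}

We want models of $\mathcal V_n$ with a ladder, and an interpolant between the values of $r_1,r_2$ and those of $q_1,q_2$ must not appear. The safest way is to make the values of the $T_{ik}$ new formal elements, identified only as far as \eqref{eq:T} demands and related only as far as compatibility demands.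

\subsection*{Names}
Think of the index pairs $(i,k)$ as the cells of the square $\{1,2\}^2$, with \emph{rows} $\{(i,1),(i,2)\}$ and \emph{columns} $\{(1,k),(2,k)\}$. At a triple $\xi=(\xi_1,\xi_2,\xi_3)$, the identities \eqref{eq:T} identify the values $T_{ik}(\xi)$ along rows if $\xi_2=\xi_3$ and along columns if $\xi_1=\xi_2$. Accordingly, for a set $A$ and $\xi\in A^3$ let $B(\xi)$ be the partition of $\{1,2\}^2$ into
\begin{itemize}
\item one block, the \emph{full block}, if $\xi_1=\xi_2=\xi_3$;
\item the two rows, if $\xi_1\ne\xi_2=\xi_3$;
\item the two columns, if $\xi_1=\xi_2\ne\xi_3$;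
\item four singletons, otherwise.
\end{itemize}
A \emph{name} over $A$ is a pair $(\xi,\lambda)$ with $\xi\in A^3$ and $\lambda\in B(\xi)$; the set of names is $N(A)$. Let $\pi_1,\pi_2,\pi_3\colon N(A)\to A$ return the coordinates of the triple, and let $t_{ik}(\xi)=(\xi,\lambda)$, where $\lambda$ is the block of $B(\xi)$ that contains $(i,k)$. By the choice of $B$, the maps $t_{ik}\colon A^3\to N(A)$ satisfy \eqref{eq:T}, and we may put
\[
\rho_i(x,y)=t_{i1}(x,y,y)=t_{i2}(x,y,y),\qquad \kappa_k(x,y)=t_{1k}(x,x,y)=t_{2k}(x,x,y),
\]
and $\varphi(x)=t_{ik}(x,x,x)$, which does not depend on $i,k$. If $x=y$, then $\rho_i(x,y)=\kappa_k(x,y)=\varphi(x)$. If $x\ne y$, then the block of $\rho_i(x,y)$ is row $i$ and the block of $\kappa_k(x,y)$ is column $k$; in particular $\rho_1(x,y)\ne\rho_2(x,y)$ and $\kappa_1(x,y)\ne\kappa_2(x,y)$.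

\begin{lemma}[Block Lemma]\label{lem:block}
Let $(\xi,\lambda)\in N(A)$. If $\lambda$ meets both rows, then $\xi_1=\xi_2$. If $\lambda$ meets both columns, then $\xi_2=\xi_3$.
\end{lemma}

\begin{proof}
A block that meets both rows is a column or the full block. A block that meets both columns is a row or the full block.
\end{proof}

\subsection*{Lifting relations}
For $R\subseteq A\times A'$ define the \emph{lift} $\widehat R\subseteq N(A)\times N(A')$ by
\[
(\xi,\lambda)\mathrel{\widehat R}(\xi',\lambda')\iff \xi\mathrel{R}\xi'\text{ componentwise and }\lambda\cap\lambda'\ne\emptyset .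
\]
The lift of $R^{-1}$ is $(\widehat R)^{-1}$, and the lift of a reflexive relation is reflexive. Part (a) of the next lemma says that the $t_{ik}$ carry $R$ to $\widehat R$. Nothing else is related: two $\widehat R$-related names with $(i,k)\in\lambda\cap\lambda'$ are $t_{ik}(\xi)$ and $t_{ik}(\xi')$. Parts (b) and (c) are the core of both constructions.

\begin{lemma}\label{lem:middle}
Let $R\subseteq A\times A'$.
\begin{enumerate}
\item[(a)] If $\xi\mathrel{R}\xi'$ componentwise, then $t_{ik}(\xi)\mathrel{\widehat R}t_{ik}(\xi')$.
\item[(b)] If $\rho_1(x,y)\mathrel{\widehat R}\eta$ and $\rho_2(x,y)\mathrel{\widehat R}\eta$, then $x\mathrel{R}\pi_2(\eta)$.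
\item[(c)] If $\kappa_1(x,y)\mathrel{\widehat R}\eta$ and $\kappa_2(x,y)\mathrel{\widehat R}\eta$, then $y\mathrel{R}\pi_2(\eta)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Both blocks contain $(i,k)$.

(b) Let $\eta=(\xi,\lambda)$. Then $(x,y,y)\mathrel{R}\xi$ componentwise. If $x=y$, the second coordinate gives $x\mathrel{R}\xi_2$. If $x\ne y$, then $\lambda$ meets row $1$ and row $2$, so $\xi_1=\xi_2$ by Lemma~\ref{lem:block}, and the first coordinate gives $x\mathrel{R}\xi_1=\xi_2$.

(c) Now $(x,x,y)\mathrel{R}\xi$ componentwise. If $x=y$, the second coordinate gives $y\mathrel{R}\xi_2$. If $x\ne y$, then $\lambda$ meets both columns, so $\xi_2=\xi_3$, and the third coordinate gives $y\mathrel{R}\xi_3=\xi_2$.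
\end{proof}

\begin{example}[the smallest case]\label{ex:small}
Let $A=\{0,1\}$ and $R={\ge}$, and say that a name $u$ lies \emph{above} $v$, and $v$ \emph{below} $u$, if $u\mathrel{\widehat R}v$. Write $\rho_i=\rho_i(0,1)$ and $\kappa_k=\kappa_k(0,1)$. Each $\rho_i$ lies above each $\kappa_k$, because $(0,1,1)\ge(0,0,1)$ and every row meets every column (Figure~\ref{fig:six}).

A name $(\xi,\lambda)$ below both $\rho_1$ and $\rho_2$ has $\xi\le(0,1,1)$, and $\xi_1=\xi_2$ by the Block Lemma. So $\xi$ is $(0,0,0)$ or $(0,0,1)$, and the name is one of
\[
\varphi(0),\quad\kappa_1,\quad\kappa_2 .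
\]
A name above both $\kappa_1$ and $\kappa_2$ has $\xi\ge(0,0,1)$ and $\xi_2=\xi_3$. So $\xi$ is $(0,1,1)$ or $(1,1,1)$, and the name is one of
\[
\rho_1,\quad\rho_2,\quad\varphi(1).
\]
The two lists are disjoint, so there is no interpolant. The computation in Lemma~\ref{lem:interp} uses only that the relation is reflexive and preserved by $m$; hence no majority operation on $N(A)$ preserves $\widehat R$. This is how our ladders avoid being shared with $\mathcal M$.

The lists also tell us how to define $e$ and $g$. Suppose that the ladder of three copies of $(\{0,1\},\ge)$ is extended to models $\mathbf A_0,\mathbf A_1,\mathbf A_2$ of $\mathcal V_3$ in which $T_{ik}=t_{ik}$ on $\{0,1\}$, names are related by $\widehat R$, and $e,g$ send names to $\{0,1\}$. In $\mathbf A_0$ we have $e(\rho_1,\rho_2)=0$, so a name $u$ on the first list satisfies $0\ge e(u,u)$ in $\mathbf A_1$, that is, $e(u,u)=0$. In $\mathbf A_2$ we have $g(\kappa_1,\kappa_2)=1$, so a name $u$ on the second list satisfies $g(u,u)=1$ in $\mathbf A_1$. By \eqref{eq:3b}, a name on both lists would be a contradiction. As it is, the middle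 coordinate is $0$ on the first list and $1$ on the second, and $e(u,u)=g(u,u)=\pi_2(u)$ meets all these demands.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.7,yscale=1.05]
\node (t) at (0,3) {$\varphi(1)$};
\node (r1) at (-1,2) {$\rho_1(0,1)$};
\node (r2) at (1,2) {$\rho_2(0,1)$};
\node (k1) at (-1,1) {$\kappa_1(0,1)$};
\node (k2) at (1,1) {$\kappa_2(0,1)$};
\node (b) at (0,0) {$\varphi(0)$};
\draw (t) -- (r1); \draw (t) -- (r2);
\draw (r1) -- (k1); \draw (r1) -- (k2); \draw (r2) -- (k1); \draw (r2) -- (k2);
\draw (k1) -- (b); \draw (k2) -- (b);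
\node[anchor=west] at (2,3) {$(1,1,1)$, full block};
\node[anchor=west] at (2,2) {$(0,1,1)$, row $1$ or row $2$};
\node[anchor=west] at (2,1) {$(0,0,1)$, column $1$ or column $2$};
\node[anchor=west] at (2,0) {$(0,0,0)$, full block};
\end{tikzpicture}
\caption{Six names over $\{0,1\}$, with their triples and blocks on the right. On these six names the lift of $\ge$ is the partial order drawn. Each $\rho_i(0,1)$ lies above each $\kappa_k(0,1)$, and no name over $\{0,1\}$ lies below both of the former and above both of the latter.}
\label{fig:six}
\end{figure}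

\subsection*{Levels}
Names are new elements, and the $T_{ik}$ must be defined on them as well. So we iterate and take a disjoint union. A \emph{graded set} is a set $A=\bigsqcup_{l\ge0}A^{(l)}$; the \emph{level} $|x|$ of $x\in A^{(l)}$ is $l$, and the \emph{pattern} of a tuple is the tuple of levels of its entries. The $T_{ik}$ raise the level by one, the other operations come back down, and on arguments of mismatched levels all operations are made as simple as the identities allow.

Suppose that for each $l$ we have maps $T_{ik}\colon (A^{(l)})^3\to A^{(l+1)}$ satisfying \eqref{eq:T}. Put $\tau(x)=T_{11}(x,x,x)$; by \eqref{eq:T} with $x=y$, all $T_{ik}(x,x,x)$ equal $\tau(x)$. Extend the $T_{ik}$ to $A^3$ by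
\begin{equation}\label{eq:Tmixed}
T_{ik}(x,y,z)=\begin{cases}\tau(z)&\text{if }|x|=|y|\ne|z|,\\ \tau(x)&\text{if }|x|\ne|y|.\end{cases}
\end{equation}

\begin{lemma}\label{lem:levels}
\begin{enumerate}
\item[(a)] The extended maps satisfy \eqref{eq:T}. If $|x|\ne|y|$, then $r_i(x,y)=\tau(x)$ and $q_k(x,y)=\tau(y)$.
\item[(b)] Let $A,A'$ be two graded sets with such maps, and let $R$ be a union of relations $R^{(l)}\subseteq A^{(l)}\times A'^{(l)}$ such that each $T_{ik}$ carries $R^{(l)}$ to $R^{(l+1)}$. Then $R$-related tuples have the same pattern, and the extended $T_{ik}$ preserve $R$.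
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $|x|=|y|$, \eqref{eq:T} holds by assumption. If $|x|\ne|y|$, then $T_{ik}(x,y,y)=\tau(x)$ and $T_{ik}(x,x,y)=\tau(y)$ for all $i,k$.

(b) The relation $R$ connects only elements of equal level, so related triples fall under the same case of the definition. In the cases \eqref{eq:Tmixed} the value is $\tau$ of the same coordinate on both sides, and $\tau$ preserves $R$ because $T_{11}$ does so on triples of one level.
\end{proof}

\section{The variety $\mathcal V_3$ is not $3$-permutable}\label{sec:three}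

The operations $e$ and $g$ must be defined on all pairs of names, while the identities prescribe them only on a few. A ladder for $n=3$ has one inner algebra $\mathbf A_1$ and two outer algebras $\mathbf A_0,\mathbf A_2$, and each relation joins an outer algebra to the inner one. This leaves a way out. If an outer algebra has an element $\delta$ that is related to every inner element, then $\delta$ is a harmless default value there, and only the prescribed outer values constrain the inner algebra. For these, Example~\ref{ex:small} suggests what to do.

Let $A$ be a set and $\delta\in A$. The \emph{outer operations with default $\delta$} are the maps $e_\delta,g_\delta\colon N(A)^2\to A$ given by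
\[
e_\delta(\rho_1(x,y),\rho_2(x,y))=x,\qquad g_\delta(\kappa_1(x,y),\kappa_2(x,y))=y\qquad(x,y\in A),
\]
with the value $\delta$ on all other pairs. They are well defined because a name determines its triple. The \emph{inner operations} $e_{\mathrm{in}},g_{\mathrm{in}}\colon N(A)^2\to A$ are
\[
e_{\mathrm{in}}(u,v)=\pi_1(u),\quad g_{\mathrm{in}}(u,v)=\pi_3(u)\quad\text{if }u\ne v,\qquad e_{\mathrm{in}}(u,u)=g_{\mathrm{in}}(u,u)=\pi_2(u).
\]

\begin{lemma}\label{lem:id3}
With $T_{ik}=t_{ik}$, both the outer and the inner operations satisfy \eqref{eq:3a} and \eqref{eq:3c} for $x,y\in A$, and \eqref{eq:3b} for $z\in N(A)$.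
\end{lemma}

\begin{proof}
Here $r_i=\rho_i$ and $q_k=\kappa_k$. For the outer operations, \eqref{eq:3a} and \eqref{eq:3c} are the definition. A pair $(z,z)$ has the form $(\rho_1(x,y),\rho_2(x,y))$ only if $x=y$ and $z=\varphi(x)$, and it has the form $(\kappa_1(x,y),\kappa_2(x,y))$ under the same condition. So $e_\delta(z,z)$ and $g_\delta(z,z)$ both equal $x$ if $z=\varphi(x)$, and both equal $\delta$ if $z$ is not of this form.

For the inner operations, \eqref{eq:3b} is the definition. If $x\ne y$, the two arguments in \eqref{eq:3a} differ and $\pi_1(\rho_1(x,y))=x$; the two arguments in \eqref{eq:3c} differ and $\pi_3(\kappa_1(x,y))=y$. If $x=y$, all arguments equal $\varphi(x)$ and $\pi_2(\varphi(x))=x$.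
\end{proof}

\begin{lemma}\label{lem:pres3}
Let $R\subseteq A\times A'$, and let $\delta\in A$ satisfy $\delta\mathrel{R}a'$ for all $a'\in A'$. If $u\mathrel{\widehat R}u'$ and $v\mathrel{\widehat R}v'$, then $e_\delta(u,v)\mathrel{R}e_{\mathrm{in}}(u',v')$ and $g_\delta(u,v)\mathrel{R}g_{\mathrm{in}}(u',v')$.
\end{lemma}

\begin{proof}
If $e_\delta(u,v)=\delta$, the hypothesis on $\delta$ applies. Otherwise $u=\rho_1(x,y)$, $v=\rho_2(x,y)$ and $e_\delta(u,v)=x=\pi_1(u)$. If $u'\ne v'$, then $x\mathrel{R}\pi_1(u')=e_{\mathrm{in}}(u',v')$ by the definition of $\widehat R$. If $u'=v'$, then $x\mathrel{R}\pi_2(u')=e_{\mathrm{in}}(u',u')$ by Lemma~\ref{lem:middle}(b).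

If $g_\delta(u,v)\ne\delta$, then $u=\kappa_1(x,y)$, $v=\kappa_2(x,y)$ and $g_\delta(u,v)=y=\pi_3(u)$. If $u'\ne v'$, then $y\mathrel{R}\pi_3(u')=g_{\mathrm{in}}(u',v')$. If $u'=v'$, then $y\mathrel{R}\pi_2(u')=g_{\mathrm{in}}(u',u')$ by Lemma~\ref{lem:middle}(c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2) for $n=3$]
Define sets $A^{(l)}$, relations $R^{(l)}$ on $A^{(l)}$ and elements $\top_l,\bot_l\in A^{(l)}$ by $A^{(0)}=\{0,1\}$, $R^{(0)}={\ge}$, $\top_0=1$, $\bot_0=0$, and
\[
A^{(l+1)}=N(A^{(l)}),\qquad R^{(l+1)}=\widehat{R^{(l)}},\qquad \top_{l+1}=\varphi(\top_l),\qquad \bot_{l+1}=\varphi(\bot_l).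
\]
We claim that $\top_l\mathrel{R^{(l)}}a$ and $a\mathrel{R^{(l)}}\bot_l$ for all $a\in A^{(l)}$. This holds for $l=0$. It passes from $l$ to $l+1$ because $\varphi(\top_l)$ has the triple $(\top_l,\top_l,\top_l)$, $\varphi(\bot_l)$ has the triple $(\bot_l,\bot_l,\bot_l)$, and their block, the full block, meets every block.

Let $A=\bigsqcup_lA^{(l)}$ and $R=\bigcup_lR^{(l)}$. We define three algebras $\mathbf A_0,\mathbf A_1,\mathbf A_2$ on the set $A$. In all three, $T_{ik}$ is $t_{ik}$ on triples of one level, extended by \eqref{eq:Tmixed}; here $\tau=\varphi$. If $|u|=|v|=l+1\ge1$, then $e(u,v)$ and $g(u,v)$ are given by the outer operations with default $\top_l$ in $\mathbf A_0$, by the inner operations in $\mathbf A_1$, and by the outer operations with default $\bot_l$ in $\mathbf A_2$. On all other patterns, $e(u,v)=g(u,v)=u$.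

\emph{Identities.} The identities \eqref{eq:T} hold by Lemma~\ref{lem:levels}(a). Identity \eqref{eq:3b} holds by Lemma~\ref{lem:id3} if $|z|\ge1$ and reads $z=z$ if $|z|=0$. If $|x|=|y|$, then \eqref{eq:3a} and \eqref{eq:3c} hold by Lemma~\ref{lem:id3}. If $|x|\ne|y|$, they read $e(\varphi(x),\varphi(x))=x$ and $g(\varphi(y),\varphi(y))=y$ by Lemma~\ref{lem:levels}(a), and these are the one-level instances at $(x,x)$ and at $(y,y)$. So $\mathbf A_0,\mathbf A_1,\mathbf A_2\in\mathcal V_3$.

\emph{Compatibility.} Let $R_0\subseteq A_0\times A_1$ and $R_1\subseteq A_1\times A_2$ both be $R$. The $T_{ik}$ preserve $R$ by Lemmas~\ref{lem:middle}(a) and~\ref{lem:levels}(b). For $e$ and $g$, related pairs of arguments have the same pattern. On the pattern $(l+1,l+1)$, preservation of $R_0$ is Lemma~\ref{lem:pres3} for $R^{(l)}$ and $\delta=\top_l$, and preservation of $R_1^{-1}\subseteq A_2\times A_1$ is Lemma~\ref{lem:pres3} for $(R^{(l)})^{-1}$ and $\delta=\bot_l$. On the other patterns both operations are the first projection in all three algebras.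

\emph{Ladder.} Take $a_i=0$ and $b_i=1$ at level $0$. The required pairs $(0,0),(1,0),(1,1)$ lie in $R^{(0)}$. A path from $a_0$ along $R_0$ and $R_1$ stays at level $0$, where $R_0\circ R_1$ is $\ge$; hence $(a_0,b_2)=(0,1)\notin R_0\circ R_1$. By Lemma~\ref{lem:ladder}, $\mathcal V_3$ is not $3$-permutable.
\end{proof}

\section{The variety $\mathcal V_4$ is not $4$-permutable}\label{sec:four}

\subsection*{The difficulty}
A ladder for $n=4$ has two inner algebras, and the relation between them has no default value on either side. The inner operations of Section~\ref{sec:three} do not survive this. Over $(\{0,1\},\ge)$ let $u=\rho_1(1,0)$, with triple $(1,0,0)$. Then $u$ lies above $u$ and above $\varphi(0)$, but $e_{\mathrm{in}}(u,u)=\pi_2(u)=0$ and $e_{\mathrm{in}}(u,\varphi(0))=\pi_1(u)=1$, and $0\not\ge1$. The trouble is that $e_{\mathrm{in}}$ reads different coordinates on and off the diagonal, and related pairs need not both be on it or both be off it.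

The identities of $\mathcal V_4$ allow a repair. Let the elements be sets, and let the middle relation be inherited by subsets, so that a smaller value is always a safer value. Since $E$ receives $x$ as an argument, we can keep its value inside $x$, on and off the diagonal; then $E$ preserves the middle relation for the sole reason that its first arguments are related. In the same way $H$ is kept inside its third argument. The price is that $E(x,x,y,w,w)\subseteq x$ and $H(x,y,y,w,w)\subseteq y$ can no longer be required to be equal, as \eqref{eq:3b} would have it. They are joined by a step through $G$, and for $G$, which has a single last argument, the middle coordinate takes over.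

\subsection*{Frames}
Let $P(K)$ denote the power set of $K$. A \emph{frame} is a pair $(K,C)$, where $K$ is a set and $C$ is a binary relation on $P(K)$ that is \emph{hereditary}: if $x\mathrel{C}x'$, $y\subseteq x$ and $y'\subseteq x'$, then $y\mathrel{C}y'$. The elements of one level of our algebras will be the subsets of $K$. There will be an outer algebra $\mathbf O$ and an inner algebra $\mathbf I$, and the ladder will consist of $\mathbf O,\mathbf I,\mathbf I,\mathbf O$ with the relations $\subseteq$, $C$, $\supseteq$. The empty set is the default value of $\mathbf O$.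

Let $K^+=N(P(K))$, let $\sqsubseteq$ be the lift of $\subseteq$, a reflexive relation on $K^+$, and put $\mathord{\downarrow}\eta=\{d\in K^+:d\sqsubseteq\eta\}$ for $\eta\in K^+$. The \emph{successor} of $(K,C)$ is $(K^+,C^+)$, where for $w,w'\subseteq K^+$
\[
w\mathrel{C^+}w'\iff\text{there are }\eta,\eta'\in K^+\text{ with }\eta\mathrel{\widehat C}\eta',\ w\subseteq\mathord{\downarrow}\eta,\ w'\subseteq\mathord{\downarrow}\eta' .
\]
The same $\eta,\eta'$ serve for subsets of $w,w'$, so $(K^+,C^+)$ is a frame. The reason for this definition will appear with the inner $T_{ik}$.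

\subsection*{The operations from one level to the next}
We define an outer and an inner version of maps
\[
T_{ik}\colon P(K)^3\to P(K^+),\quad E,H\colon P(K)^3\times P(K^+)^2\to P(K),\quad G\colon P(K)^3\times P(K^+)\to P(K).
\]
The \emph{outer} maps take the values that the identities prescribe, and the default value elsewhere: $T^{\mathrm{out}}_{ik}(\xi)=\{t_{ik}(\xi)\}$, and for $X,Y\subseteq K$
\begin{align*}
E^{\mathrm{out}}(X,Y,Y,\{\rho_1(X,Y)\},\{\rho_2(X,Y)\})&=X,\\
G^{\mathrm{out}}(X,X,X,\{\varphi(X)\})&=X,\\
H^{\mathrm{out}}(X,X,Y,\{\kappa_1(X,Y)\},\{\kappa_2(X,Y)\})&=Y,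
\end{align*}
with the value $\emptyset$ at all arguments not of the displayed forms.

The inner maps are bounded from both sides. Preservation of $\subseteq$ forces an inner value to contain every outer value at componentwise smaller arguments. Preservation of the hereditary relation $C$ is easiest for small values. So we make the inner values as small as the lower bounds and the identities allow.

For $T_{ik}$, let $t_{ik}(\xi)=(\xi,\lambda)$. By \eqref{eq:T} the inner value at $\xi$ is the same for all cells of $\lambda$, so it must contain $t_{i'k'}(\zeta)$ whenever $\zeta\subseteq\xi$ componentwise and $(i',k')\in\lambda$. These names form exactly the set $\mathord{\downarrow}(\xi,\lambda)$, and we define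
\[
T^{\mathrm{in}}_{ik}(\xi)=\mathord{\downarrow}t_{ik}(\xi).
\]
The relation $C^+$ relates these sets when their names are $\widehat C$-related, and otherwise only what heredity adds.

For $F\in\{E,G,H\}$ let $Z_F$ be the union of the values of $F^{\mathrm{out}}$ at all arguments that are componentwise contained in the given ones. Reading off the displayed forms, with $X,Y$ ranging over $P(K)$,
\begin{align*}
Z_E(x,y,z,u,v)&=\bigcup\{X: X\subseteq x,\ Y\subseteq y\cap z,\ \rho_1(X,Y)\in u,\ \rho_2(X,Y)\in v\}\ \subseteq x,\\
Z_G(x,y,z,w)&=\bigcup\{X: X\subseteq x\cap y\cap z,\ \varphi(X)\in w\}\ \subseteq x\cap y\cap z,\\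
Z_H(x,y,z,u,v)&=\bigcup\{Y: X\subseteq x\cap y,\ Y\subseteq z,\ \kappa_1(X,Y)\in u,\ \kappa_2(X,Y)\in v\}\ \subseteq z .
\end{align*}
By \eqref{eq:4b} the value $G(x,z,z,w)$ inherits the lower bound of $E(x,x,z,w,w)$, and by \eqref{eq:4c} the value $G(x,x,z,w)$ inherits that of $H(x,z,z,w,w)$. So we let $G^{\mathrm{in}}(x,y,z,w)$ be the union of the following sets:
\begin{equation}\label{eq:Gin}
Z_G(x,y,z,w)\ \text{ always},\qquad Z_E(x,x,z,w,w)\ \text{ if }y=z,\qquad Z_H(x,z,z,w,w)\ \text{ if }x=y .
\end{equation}
Finally,
\begin{align*}
E^{\mathrm{in}}(x,y,z,u,v)&=\begin{cases}G^{\mathrm{in}}(x,z,z,u)&\text{if }x=y\text{ and }u=v,\\ Z_E(x,y,z,u,v)&\text{otherwise,}\end{cases}\\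
H^{\mathrm{in}}(x,y,z,u,v)&=\begin{cases}G^{\mathrm{in}}(x,x,z,u)&\text{if }y=z\text{ and }u=v,\\ Z_H(x,y,z,u,v)&\text{otherwise.}\end{cases}
\end{align*}

All that we need to know about the inner $E,G,H$ is contained in three bounds.

\begin{lemma}\label{lem:bounds}
\begin{enumerate}
\item[(a)] $Z_F\subseteq F^{\mathrm{in}}$ at all arguments, for $F\in\{E,G,H\}$.
\item[(b)] $E^{\mathrm{in}}(x,y,z,u,v)\subseteq x$ and $H^{\mathrm{in}}(x,y,z,u,v)\subseteq z$.
\item[(c)] If $w\subseteq\mathord{\downarrow}\eta$, then $G^{\mathrm{in}}(x,y,z,w)\subseteq\pi_2(\eta)$.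
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $G$ this is the first set in \eqref{eq:Gin}. For $E$, only the case $x=y$, $u=v$ needs an argument, and there $G^{\mathrm{in}}(x,z,z,u)$ contains $Z_E(x,x,z,u,u)$ as the second set in \eqref{eq:Gin}. For $H$, in the case $y=z$, $u=v$, the value $G^{\mathrm{in}}(x,x,z,u)$ contains $Z_H(x,z,z,u,u)$ as the third set.

(b) We have $Z_E(x,y,z,u,v)\subseteq x$. In $G^{\mathrm{in}}(x,z,z,u)$ the first two sets of \eqref{eq:Gin} lie in $x$; the third lies in $z$ and is present only if $x=z$. So $E^{\mathrm{in}}\subseteq x$. We have $Z_H(x,y,z,u,v)\subseteq z$. In $G^{\mathrm{in}}(x,x,z,u)$ the first and third sets lie in $z$; the second lies in $x$ and is present only if $x=z$. So $H^{\mathrm{in}}\subseteq z$.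

(c) Each set in \eqref{eq:Gin} is a union of sets of one of three kinds. A set $X$ with $\varphi(X)\in w$ satisfies $\varphi(X)\sqsubseteq\eta$, and the second coordinate gives $X\subseteq\pi_2(\eta)$. A set $X$ with $\rho_1(X,Y),\rho_2(X,Y)\in w$ satisfies $X\subseteq\pi_2(\eta)$ by Lemma~\ref{lem:middle}(b), applied to the relation $\subseteq$. A set $Y$ with $\kappa_1(X,Y),\kappa_2(X,Y)\in w$ satisfies $Y\subseteq\pi_2(\eta)$ by Lemma~\ref{lem:middle}(c).
\end{proof}

Part (b) is where the arguments $x,y,z$ of $G$ are used: they decide which of the second and third sets in \eqref{eq:Gin} is present, and for $x\ne z$ at most one of them is.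

\begin{lemma}\label{lem:id4}
Both the outer and the inner maps satisfy \eqref{eq:T} and \eqref{eq:4a}--\eqref{eq:4d} for $x,y\subseteq K$ and $w\subseteq K^+$.
\end{lemma}

\begin{proof}
In both versions the value of $T_{ik}$ at $\xi$ depends only on the name $t_{ik}(\xi)$, so \eqref{eq:T} follows from \eqref{eq:T} for the $t_{ik}$.

\emph{Outer maps.} Here $r_i(x,y)=\{\rho_i(x,y)\}$ and $q_k(x,y)=\{\kappa_k(x,y)\}$, so \eqref{eq:4a} and \eqref{eq:4d} are the definition. Each of the four argument tuples in
\[
E^{\mathrm{out}}(x,x,y,w,w),\quad G^{\mathrm{out}}(x,y,y,w),\quad G^{\mathrm{out}}(x,x,y,w),\quad H^{\mathrm{out}}(x,y,y,w,w)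
\]
has the form displayed in the definition exactly when $x=y$ and $w=\{\varphi(x)\}$: for $E$ the second and third arguments must agree, for $H$ the first and second, for $G$ all three, and $\rho_i(x,x)=\kappa_k(x,x)=\varphi(x)$. In that case all four values are $x$; otherwise all four are $\emptyset$. This proves \eqref{eq:4b} and \eqref{eq:4c}.

\emph{Inner maps.} The identities \eqref{eq:4b} and \eqref{eq:4c} are the first cases in the definitions of $E^{\mathrm{in}}$ and $H^{\mathrm{in}}$. Here $r_i(x,y)=\mathord{\downarrow}\rho_i(x,y)$ contains $\rho_i(x,y)$, so the choice $X=x$, $Y=y$ shows $x\subseteq Z_E(x,y,y,r_1(x,y),r_2(x,y))$. By Lemma~\ref{lem:bounds}(a),(b) the left side of \eqref{eq:4a} contains $x$ and is contained in $x$. Also $q_k(x,y)=\mathord{\downarrow}\kappa_k(x,y)$ contains $\kappa_k(x,y)$, so the same choice shows $y\subseteq Z_H(x,x,y,q_1(x,y),q_2(x,y))$, and the left side of \eqref{eq:4d} contains $y$ and is contained in $y$.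
\end{proof}

\begin{lemma}\label{lem:pres4}
\begin{enumerate}
\item[(a)] If the arguments of an outer map are componentwise contained in the arguments of the corresponding inner map, then the outer value is contained in the inner value.
\item[(b)] Let $(K,C)$ be a frame. If two argument tuples of an inner map are componentwise related, by $C$ in $P(K)$ and by $C^+$ in $P(K^+)$, then the values are related, by $C^+$ for $T^{\mathrm{in}}_{ik}$ and by $C$ for $E^{\mathrm{in}},G^{\mathrm{in}},H^{\mathrm{in}}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\zeta\subseteq\xi$ componentwise, then $t_{ik}(\zeta)\sqsubseteq t_{ik}(\xi)$ by Lemma~\ref{lem:middle}(a), that is, $\{t_{ik}(\zeta)\}\subseteq\mathord{\downarrow}t_{ik}(\xi)$. For $F\in\{E,G,H\}$ the outer value is contained in $Z_F$ at the inner arguments by the definition of $Z_F$, and $Z_F\subseteq F^{\mathrm{in}}$ by Lemma~\ref{lem:bounds}(a).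

(b) Mark the second tuple by primes. If $\xi\mathrel{C}\xi'$ componentwise, then $t_{ik}(\xi)\mathrel{\widehat C}t_{ik}(\xi')$ by Lemma~\ref{lem:middle}(a), and these two names show that $\mathord{\downarrow}t_{ik}(\xi)\mathrel{C^+}\mathord{\downarrow}t_{ik}(\xi')$. The two values of $E^{\mathrm{in}}$ lie in $x$ and $x'$, and those of $H^{\mathrm{in}}$ lie in $z$ and $z'$, by Lemma~\ref{lem:bounds}(b); since $x\mathrel{C}x'$, $z\mathrel{C}z'$ and $C$ is hereditary, the values are $C$-related. For $G^{\mathrm{in}}$ the arguments $x,z$ do not suffice, since one value may be bounded by $x$ only and the other by $z'$ only. Instead, $w\mathrel{C^+}w'$ gives names $\eta\mathrel{\widehat C}\eta'$ with $w\subseteq\mathord{\downarrow}\eta$ and $w'\subseteq\mathord{\downarrow}\eta'$. By Lemma~\ref{lem:bounds}(c) the two values lie in $\pi_2(\eta)$ and $\pi_2(\eta')$. These sets are $C$-related, and $C$ is hereditary.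
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2) for $n=4$]
Let $K_0=\{\ast\}$ be a one-element set and let $x\mathrel{C_0}x'$ mean $x\cap x'=\emptyset$; this is a frame. Let $(K_{l+1},C_{l+1})$ be the successor of $(K_l,C_l)$. Both $\mathbf O$ and $\mathbf I$ have as underlying set the graded set $A=\bigsqcup_lP(K_l)$, in which each level has its own empty set. The algebra $\mathbf O$ uses the outer maps and $\mathbf I$ the inner maps, as follows. On triples of one level $l$, $T_{ik}$ is the map defined above for $K=K_l$, and it is extended by \eqref{eq:Tmixed}. Call a pattern of $E$, $G$ or $H$ \emph{main} if the first three arguments $x,y,z$ have one level $l$ and the remaining arguments have level $l+1$. On main patterns, $E,G,H$ are the maps defined above for $K=K_l$. On all other patterns, $E$ and $G$ return $x$, while $H$ returns $z$ if $|x|=|y|\ne|z|$ and $x$ otherwise.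

\emph{Identities.} The identities \eqref{eq:T} hold by Lemmas~\ref{lem:id4} and~\ref{lem:levels}(a). Let $|x|=|y|=l$. Then $r_i(x,y)$ and $q_k(x,y)$ have level $l+1$, so the patterns in \eqref{eq:4a} and \eqref{eq:4d} are main; so are those in \eqref{eq:4b} and \eqref{eq:4c} if $|w|=l+1$. These cases are covered by Lemma~\ref{lem:id4}. If $|w|\ne l+1$, then
\begin{equation}\label{eq:four}
E(x,x,y,w,w)=G(x,y,y,w)=G(x,x,y,w)=H(x,y,y,w,w)=x,
\end{equation}
where $H$ returns its first argument because its first three arguments have one level. Now let $|x|\ne|y|$, so that no pattern in \eqref{eq:4a}--\eqref{eq:4d} is main. Then \eqref{eq:four} holds again, where this time $H$ returns its first argument because its first two arguments have different levels. The left side of \eqref{eq:4a} is the first argument $x$. In \eqref{eq:4d} the first three arguments $x,x,y$ of $H$ make it return its third argument $y$. So $\mathbf O,\mathbf I\in\mathcal V_4$.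

\emph{Compatibility.} Let $\mathbf A_0=\mathbf A_3=\mathbf O$ and $\mathbf A_1=\mathbf A_2=\mathbf I$. Let $R_0\subseteq A_0\times A_1$ be inclusion between elements of the same level, let $R_1=\bigcup_lC_l\subseteq A_1\times A_2$, and let $R_2=R_0^{-1}\subseteq A_2\times A_3$. The $T_{ik}$ preserve $R_0$ and $R_1$ by Lemmas~\ref{lem:pres4} and~\ref{lem:levels}(b). For $E,G,H$, related argument tuples have the same pattern. On main patterns, preservation of $R_0$ and of $R_1$ is Lemma~\ref{lem:pres4}(a) and (b). On any other pattern the operation is a projection that depends only on the pattern and is the same in $\mathbf O$ and $\mathbf I$. So $R_0$ and $R_1$ are compatible, and so is the converse $R_2$ of $R_0$.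

\emph{Ladder.} At level $0$ let
\[
a_0=a_1=b_2=b_3=\{\ast\},\qquad b_0=b_1=a_2=a_3=\emptyset .
\]
The pairs $(a_i,a_{i+1})$, $(b_i,a_{i+1})$, $(b_i,b_{i+1})$ lie in $R_i$:
\begin{itemize}
\item $i=0$: $\{\ast\}\subseteq\{\ast\}$, $\emptyset\subseteq\{\ast\}$, $\emptyset\subseteq\emptyset$;
\item $i=1$: each of $(\{\ast\},\emptyset)$, $(\emptyset,\emptyset)$, $(\emptyset,\{\ast\})$ is a pair of disjoint sets;
\item $i=2$: $\emptyset\supseteq\emptyset$, $\{\ast\}\supseteq\emptyset$, $\{\ast\}\supseteq\{\ast\}$.
\end{itemize}
If $(a_0,b_3)$ were in $R_0\circ R_1\circ R_2$, there would be disjoint sets $x,x'$ of level $0$ with $\{\ast\}\subseteq x$ and $x'\supseteq\{\ast\}$, which is absurd. By Lemma~\ref{lem:ladder}, $\mathcal V_4$ is not $4$-permutable. This completes the proof of Theorem~\ref{thm:main}.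
\end{proof}

\begin{thebibliography}{9}
\bibitem{NP} \emph{$n$-Permutability is not join-prime for $n\geq 5$}, \texttt{http://gllrumdsuhg.atw.hu/n\_permutability\_is\_not\_prime.pdf}.
\end{thebibliography}
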